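\title{A non-sofic shift whose free stack is sofic}

\begin{abstract}
For a one-dimensional subshift $X$, let $X^{\mathbb Z}$ be the two-dimensional subshift of all configurations whose rows lie in $X$. If $X$ is sofic then so is $X^{\mathbb Z}$, and Jeandel conjectured the converse. We disprove the conjecture. The counterexample is the set of binary sequences with at most three $1$s, not equally spaced when there are three. The finite type cover of $X^{\mathbb Z}$ hides in each row an arithmetic progression in the torus $\mathbb T^2$; expanding integer matrices between consecutive rows make the progression exact, and a spectral gap leaves enough freedom to serve all rows at once. We also prove a necessary condition for $X^{\mathbb Z}$ to be sofic, in terms of fractional covers by rectangles, and show that it is sufficient for the three-marker shifts defined by a semilinear set of gap pairs.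
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal A$ be a finite alphabet and $d\ge1$. The set $\mathcal A^{\mathbb Z^d}$ of configurations carries the product of the discrete topologies, in which it is compact, and each $n\in\mathbb Z^d$ acts on it by the shift $(x_i)_{i}\mapsto(x_{i+n})_{i}$. A \emph{$\mathbb Z^d$-subshift} is a closed, shift-invariant subset of $\mathcal A^{\mathbb Z^d}$; equivalently, it is the set of configurations that avoid some set of forbidden finite patterns. It is \emph{of finite type} (an \emph{SFT}) if a finite set of forbidden patterns suffices. A \emph{block map} on a subshift $\Sigma\subseteq\mathcal B^{\mathbb Z^d}$ is a map $\Pi:\Sigma\to\mathcal A^{\mathbb Z^d}$ given by a local rule: $\Pi(\sigma)_i=\pi(\sigma|_{i+K})$ for a fixed cube $K=[-k,k]^d$ and a fixed function $\pi$ of patterns on $K$. It is \emph{letter-to-letter} if $k=0$. A subshift $X$ is \emph{sofic} if $X=\Pi(\Sigma)$ for some SFT $\Sigma$ and some block map $\Pi$; we call $(\Sigma,\Pi)$ an \emph{SFT cover} of $X$. Thus membership in an SFT can be checked through a bounded window,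 and membership in a sofic shift can be checked in the same way after auxiliary symbols have been written on the configuration.

For a one-dimensional subshift $X\subseteq\mathcal A^{\mathbb Z}$, the \emph{free stack} $X^{\mathbb Z}\subseteq\mathcal A^{\mathbb Z^2}$ is the set of configurations $x$ such that every row $(x(i,j))_{i\in\mathbb Z}$, $j\in\mathbb Z$, belongs to $X$. If $(\Sigma,\Pi)$ is an SFT cover of $X$, then $\Sigma^{\mathbb Z}$ is an SFT, with the same forbidden words read horizontally, and applying $\Pi$ in each row maps it onto $X^{\mathbb Z}$. So $X^{\mathbb Z}$ is sofic whenever $X$ is. The following conjecture of Jeandel is posed in \cite{subdynamics}.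

\begin{quote}
\emph{For every one-dimensional subshift $X$, the shift $X$ is sofic if and only if $X^{\mathbb Z}$ is sofic.}
\end{quote}

The guess is a natural one. The definition of $X^{\mathbb Z}$ imposes nothing between rows, so the other rows seem to have nothing to say about a given row. A count points the same way. In a one-dimensional cover, all that a window knows about the rest of the line passes through the two auxiliary symbols at its ends. In a cover of $X^{\mathbb Z}$, all that an $n\times m$ rectangle knows about its outside passes through at most $2n+2m$ boundary symbols, and for $m$ much larger than $n$ this is again about two symbols per row. The weak point is that ``two symbols per row'' is now an average over many rows, and that the auxiliary symbols of one row may depend on the contents of all the others.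

The counterexample belongs to the following family. For $S\subseteq\mathbb N_{\ge1}^2$, the \emph{three-marker shift} $X_S$ is the set of $x\in\{0,1\}^{\mathbb Z}$ with at most three $1$s such that, if there are exactly three, at positions $a<b<c$, then $(b-a,c-b)\in S$. It is a subshift: it is defined by forbidding the words with four $1$s and the words $10^{p-1}10^{q-1}1$ with $(p,q)\notin S$. We abbreviate $\{(p,q)\in\mathbb N_{\ge1}^2:p\ne q\}$ to $\{p\ne q\}$, and likewise for other relations.

\begin{theorem}\label{thm:main}
Let $X=X_{\{p\ne q\}}$ be the set of $x\in\{0,1\}^{\mathbb Z}$ with at most three $1$s such that, if there are exactly three, at $a<b<c$, then $b-a\ne c-b$. Then $X$ is a subshift that is not sofic, but $X^{\mathbb Z}$ is sofic.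
\end{theorem}

\begin{corollary}\label{cor:d}
For every $d\ge2$, the $\mathbb Z^d$-subshift of configurations all of whose rows in the direction $\mathbf e_1$ lie in the shift $X$ of Theorem~\ref{thm:main} is sofic, although $X$ is not.
\end{corollary}

Section~\ref{sec:follower} shows that $X$ is not sofic. Section~\ref{sec:rect} makes the boundary count above precise. It yields a necessary condition for $X^{\mathbb Z}$ to be sofic (Theorem~\ref{thm:necessary}), which excludes $S=\{p=q\}$ and $S=\{p<q\}$ but leaves $S=\{p\ne q\}$ standing; it explains the choice of $X$ but is not used in the proof of Theorem~\ref{thm:main}. Section~\ref{sec:idea} explains the construction on the circle, where half of it works, and Sections~\ref{sec:gap}--\ref{sec:cover} carry it out on $\mathbb T^2$. Section~\ref{sec:class} proves that for semilinear $S$ the necessary condition is sufficient, and describes these $S$ (Theorem~\ref{thm:class}). Throughout, $\mathbb N=\{0,1,2,\dots\}$.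

\section{Follower sets}\label{sec:follower}

Both of our lower bounds cut a configuration in two and glue. This is simplest for a cover in the following standard normal form.

\begin{lemma}\label{lem:recode}
Every sofic $\mathbb Z^d$-subshift has an SFT cover $(\Sigma',\Pi')$ in which $\Pi'$ is letter-to-letter and $\Sigma'$ is defined by forbidden patterns on the cube $\{0,1\}^d$.
\end{lemma}

\begin{proof}
Let $(\Sigma,\Pi)$ be a cover. Choose $K=[-k,k]^d$ so large that the local rule $\pi$ reads $K$ and every forbidden pattern of $\Sigma$ fits in a translate of $K$. Let $\mathcal B'$ be the set of patterns on $K$ that occur in $\Sigma$, and let $\Sigma'$ be the set of $\sigma'\in\mathcal B'^{\,\mathbb Z^d}$ in which neighboring letters agree on their overlap: $\sigma'_{i}(n+\mathbf e)=\sigma'_{i+\mathbf e}(n)$ for each basis vector $\mathbf e$ and all $n$ with $n,n+\mathbf e\in K$. Each $\sigma\in\Sigma$ gives the point $(\sigma|_{i+K})_i$ of $\Sigma'$. Conversely, given $\sigma'\in\Sigma'$, put $\sigma_i=\sigma'_i(0)$. Moving from $n\in K$ to $0$ by unit steps inside $K$ gives $\sigma'_i(n)=\sigma'_{i+n}(0)=\sigma_{i+n}$,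 so every window $\sigma|_{i+K}$ occurs in $\Sigma$, and therefore $\sigma\in\Sigma$. Let $\Pi'$ apply $\pi$ to each letter.
\end{proof}

For a one-dimensional subshift $X$ let $L(X)$ be the set of finite words that occur in points of $X$. The \emph{follower set} of $w\in L(X)$ is $F(w)=\{w':ww'\in L(X)\}$. It is what a machine reading from left to right has to remember about $w$.

\begin{lemma}\label{lem:follower}
A sofic one-dimensional subshift has finitely many follower sets.
\end{lemma}

\begin{proof}
Take a cover $(\Sigma,\Pi)$ as in Lemma~\ref{lem:recode}, with $\Sigma\subseteq\mathcal B^{\mathbb Z}$ defined by forbidden words of length $2$. If $ub$ and $bu'$ occur in $\Sigma$, with $b\in\mathcal B$, then so does $ubu'$: shift two points of $\Sigma$ so that both show this $b$ at position $0$, and use the first on $(-\infty,0]$ and the second on $[0,\infty)$. For a nonempty word $w\in L(X)$ let $B(w)\subseteq\mathcal B$ be the set of last letters of the words of $L(\Sigma)$ that map to $w$. By the gluing property, $F(w)$ is the set of images of the words $u'$ such that $bu'\in L(\Sigma)$ for some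 $b\in B(w)$. So $F(w)$ is determined by the subset $B(w)$ of the finite set $\mathcal B$.
\end{proof}

For the shift $X$ of Theorem~\ref{thm:main} and $p,q\ge1$, the word $0^{q-1}1$ lies in $F(10^{p-1}1)$ if and only if $q\ne p$. The sets $F(10^{p-1}1)$, $p\ge1$, are therefore pairwise distinct, and \emph{$X$ is not sofic}.

\section{What passes through the boundary of a rectangle}\label{sec:rect}

Let $E$ be a $0/1$ matrix, possibly infinite. A \emph{$1$-rectangle} of $E$ is a product $I\times J$ of a nonempty set of rows and a nonempty set of columns on which all entries are $1$. A \emph{weight} is a finitely supported function $\omega\ge0$ on the $1$-entries; it is \emph{admissible} if every $1$-rectangle has total weight at most $1$. Let $\varphi(E)$ be the supremum of $\sum\omega$ over admissible weights. If finitely many $1$-rectangles cover all $1$-entries, then $\varphi(E)$ is at most their number. (By linear programming duality, $\varphi$ is the fractional cover number of the $1$-entries by $1$-rectangles; we do not use this.)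

For a nonempty subshift $X\subseteq\mathcal A^{\mathbb Z}$ and $n\ge1$, let $E_n$ be the matrix with rows $u\in\mathcal A^{[0,n-1]}$, columns $z\in\mathcal A^{\mathbb Z\setminus[0,n-1]}$, and entry $1$ exactly when the configuration $u\cup z$ lies in $X$. Put $\varphi_n(X)=\varphi(E_n)$. A $1$-rectangle is a family of insides and a family of outsides that can be combined freely, which is what a fixed choice of auxiliary symbols on the boundary of the window produces. The next example shows that covers and fractional covers can behave differently, and for which relation.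

\begin{example}\label{ex:neq}
Let rows and columns be indexed by $\{1,\dots,N\}$, $N\ge2$. For the \emph{equality matrix} (entry $1$ iff $p=q$) every $1$-rectangle is a single entry, so $\varphi=N$. For the \emph{inequality matrix} (entry $1$ iff $p\ne q$), a cover by $1$-rectangles $I_1\times J_1,\dots,I_k\times J_k$ needs $k\ge\log_2N$: if $p\ne q$ then $(p,q)\in I_i\times J_i$ for some $i$, and $q\notin I_i$ because the entry $(q,q)$ is $0$, so $p\mapsto\{i:p\in I_i\}$ is injective. Nevertheless $\varphi\le4$. Indeed, as $I$ runs over the $2^N$ subsets of $\{1,\dots,N\}$, each product $I\times I^c$ is empty or a $1$-rectangle, and each $1$-entry lies in $2^{N-2}$ of them; hence $2^{N-2}\sum\omega\le2^N$ for admissible $\omega$. In words: a random test certifies $p\ne q$ with probability $\frac14$, however large $N$ is, and never certifies it falsely.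
\end{example}

The boundary count of the introduction controls the fractional quantity, because admissible weights can be multiplied over rows.

\begin{theorem}\label{thm:necessary}
Let $X\subseteq\mathcal A^{\mathbb Z}$ be a nonempty subshift. If $X^{\mathbb Z}$ is sofic, then $\sup_n\varphi_n(X)<\infty$.
\end{theorem}

\begin{proof}
Let $(\Sigma,\Pi)$ be a cover of $X^{\mathbb Z}$ as in Lemma~\ref{lem:recode}, with $\Sigma\subseteq\mathcal B^{\mathbb Z^2}$ defined by forbidden $2\times2$ patterns. Fix $n$ and an admissible weight $\omega$ for $E_n$. We show that $\sum\omega\le|\mathcal B|^2$.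

\emph{Gluing.} Let $m\ge1$, $R=[0,n-1]\times[1,m]$, and let $\partial R$ be the set of cells of $R$ at sup-distance $1$ from the complement of $R$, so $|\partial R|\le2n+2m$. Suppose that $\sigma,\sigma'\in\Sigma$ agree on $\partial R$, and form the configuration equal to $\sigma$ on $R$ and to $\sigma'$ off $R$. A $2\times2$ window contained in $R$ sees $\sigma$. A window not contained in $R$ meets $R$ only in $\partial R$, so it sees $\sigma'$. The glued configuration is therefore in $\Sigma$. For $\tau\in\mathcal B^{\partial R}$ let $I_\tau$ and $J_\tau$ be the sets of restrictions to $R$ and to $R^c$ of the points $\Pi(\sigma)$ with $\sigma\in\Sigma$, $\sigma|_{\partial R}=\tau$. Since $\Pi$ is letter-to-letter, every element of $I_\tau$ combines with every element of $J_\tau$ to a point of $X^{\mathbb Z}$, and every point of $X^{\mathbb Z}$ arises in this way for some $\tau$.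

\emph{A cover of the tensor power.} Let $E_n^{\otimes m}$ be the matrix with rows $(u_1,\dots,u_m)$, columns $(z_1,\dots,z_m)$, and entry $1$ iff $u_k\cup z_k\in X$ for all $k$. Fix $x^*\in X$. A row $(u_k)$ is a pattern on $R$. A column $(z_k)$ determines the pattern on $R^c$ that equals $z_k$ in row $k$ for $1\le k\le m$ and $x^*$ in all other rows. For fixed $\tau$, the rows whose pattern is in $I_\tau$ and the columns whose pattern is in $J_\tau$ span a $1$-rectangle of $E_n^{\otimes m}$ or the empty set, and every $1$-entry lies in one of these. So $E_n^{\otimes m}$ is covered by at most $|\mathcal B|^{2n+2m}$ $1$-rectangles.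

\emph{The product weight.} Put $\Omega_m\big((u_k),(z_k)\big)=\prod_{k=1}^m\omega(u_k,z_k)$. We claim that every $1$-rectangle $I\times J$ of $E_n^{\otimes m}$ has $\Omega_m$-weight at most $1$. For $m=1$ this is admissibility of $\omega$. For $m>1$ let $I',J'$ be the projections of $I,J$ to the first coordinate, and for $u\in I'$, $z\in J'$ let $I_u,J_z$ be the sets of remaining coordinates of the elements of $I,J$ that begin with $u,z$. Then $I'\times J'$ is a $1$-rectangle of $E_n$ and each $I_u\times J_z$ is a $1$-rectangle of $E_n^{\otimes(m-1)}$. By induction,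
\[
\Omega_m(I\times J)=\sum_{(u,z)\in I'\times J'}\omega(u,z)\,\Omega_{m-1}(I_u\times J_z)\le\sum_{(u,z)\in I'\times J'}\omega(u,z)\le1 .
\]

The total weight of $\Omega_m$ is $(\sum\omega)^m$, so $(\sum\omega)^m\le|\mathcal B|^{2n+2m}$ for every $m$. Taking $m$-th roots and letting $m\to\infty$ gives $\sum\omega\le|\mathcal B|^2$, a bound that does not depend on $n$.
\end{proof}

For three-marker shifts the simplest large weights are $0/1$-valued. A \emph{fooling set} of size $N$ for a set $S$ of pairs is a list $(p_1,q_1),\dots,(p_N,q_N)\in S$ such that for all $i\ne k$ we have $(p_i,q_k)\notin S$ or $(p_k,q_i)\notin S$.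

\begin{lemma}\label{lem:fool}
If $S\subseteq\mathbb N_{\ge1}^2$ has a fooling set $(p_1,q_1),\dots,(p_N,q_N)$, then $\varphi_n(X_S)\ge N$ for all $n>\max_ip_i$.
\end{lemma}

\begin{proof}
Let $u_i=0^{n-1-p_i}10^{p_i-1}1$, a word on $[0,n-1]$, and let $z_i$ be $0$ except for a $1$ at position $n-1+q_i$. The $1$s of $u_i\cup z_k$ are at $n-1-p_i$, $n-1$ and $n-1+q_k$, so $(u_i,z_k)$ is a $1$-entry of $E_n$ iff $(p_i,q_k)\in S$. A $1$-rectangle that contains $(u_i,z_i)$ and $(u_k,z_k)$ also contains $(u_i,z_k)$ and $(u_k,z_i)$, which is impossible for $i\ne k$. So the weight equal to $1$ on the $N$ entries $(u_i,z_i)$ is admissible.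
\end{proof}

\begin{example}\label{ex:notsofic}
For $S=\{p=q\}$ the points $(i,i)$, $1\le i\le N$, form a fooling set. For $S=\{p<q\}$ the points $(i,i+1)$ do, since for $i<k$ the pair $(p_k,q_i)=(k,i+1)$ is not in $S$. By Theorem~\ref{thm:necessary}, $X_S^{\mathbb Z}$ is not sofic in these two cases.
\end{example}

For $S=\{p\ne q\}$ the corresponding submatrix of $E_n$ is the inequality matrix, which gives no obstruction. What is needed is an SFT that supplies each row with a test like the random set $I$ of Example~\ref{ex:neq}.

\section{The idea, on the circle}\label{sec:idea}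

For a row with $1$s at $a<b<c$ call $t=a-2b+c=(c-b)-(b-a)$ its \emph{defect}. The row is in $X$ iff $t\ne0$. Every integer $t\ge0$ is a defect, for instance of $(a,b,c)=(0,1,t+2)$. In this section $\|\cdot\|$ is the distance to $0$ in $\mathbb T=\mathbb R/\mathbb Z$.

\emph{The test.} Suppose that the row carries an arithmetic progression $v(i)=v(0)+i\theta$ in $\mathbb T$, and that the cell $i$ shows a finite-precision value $y(i)$ within $\delta_0$ of $v(i)$. Then $v(a)-2v(b)+v(c)=t\theta$. A finite memory can carry $y(a)$ and $y(b)$ to the position $c$ and require $\|y(a)-2y(b)+y(c)\|>4\delta_0$. If $t=0$ the requirement fails, whatever $\theta$ is. If $t\ne0$ it holds as soon as $\|t\theta\|>8\delta_0$, and for small $\delta_0$ this is the case for most $\theta$.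

\emph{One row cannot hold a progression.} A local rule on values in the grid $\frac1D\mathbb Z/\mathbb Z$ can ask that second differences be small, but rounding forces it to tolerate $\|y(i+1)-2y(i)+y(i-1)\|\le2/D$. The sequence $y(i)=i^2/D$ satisfies this, yet $y(b-k)-2y(b)+y(b+k)=2k^2/D$, which for suitable $k$ is far from $0$. Errors accumulate and the test gives false certificates.

\emph{Expansion removes the errors.} Now use the second dimension, and suppose that $v(i,j+1)=10\,v(i,j)$. The approximate values in the column above a cell then spell out the decimal digits of $v(i,j)$, so finite-precision data determine $v$ exactly. Let $\delta(i,j)=v(i+1,j)-2v(i,j)+v(i-1,j)$ and suppose $\|\delta(i,j)\|\le\eta<\frac1{11}$ everywhere, which is a condition that local rules can impose. Lift $\delta(i,j)$ to a real number $\hat\delta(i,j)$ with $|\hat\delta(i,j)|\le\eta$. Then $10\,\hat\delta(i,j)-\hat\delta(i,j+1)$ is an integer of absolute value at most $11\eta<1$, so it is $0$. Hence $10^k|\hat\delta(i,j)|\le\eta$ for all $k$, so $\delta=0$, and every row is an exact progression.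

\emph{The price.} The steps now satisfy $\theta_{j+1}=10\,\theta_j$, while the defects $t_j$ of the rows are arbitrary nonzero integers, and we need $\|t_j\theta_j\|\ge\varepsilon$ for all $j$ with a fixed $\varepsilon$. This is impossible. Take $t_j=(j+1)10^{m-j}$ for $0\le j\le m$, so that $t_j\theta_j=(j+1)\phi$ with $\phi=10^m\theta_0$. Two of the $m+2$ points $0,\phi,\dots,(m+1)\phi$ are within $\frac1{m+2}$ of each other, so $\|t_j\theta_j\|\le\frac1{m+2}$ for some $j$, whatever $\theta_0$ is.

\emph{The remedy.} Let each row choose its multiplier from a finite set. Then $(\theta_j)$ is a walk that must avoid at time $j$ the set $\{\theta:\|t_j\theta\|<\varepsilon\}$, which has small measure but arbitrary frequency. A random walk can do this if one step of it mixes at a rate that does not depend on the frequency, that is, if the averaging operator has norm less than $1$ on functions of mean zero. Commuting maps are ill suited to this. For the multipliers $2$ and $3$ on the circle, let $g(\theta)=\sum_{0\le i,k<N}e^{2\pi\sqrt{-1}\,2^i3^k\theta}$. Then $\|g\|_2=N$, while $g(2\theta)$ and $g(3\theta)$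 are both at distance $\sqrt{2N}$ from $g$, so the average of $g(2\theta)$ and $g(3\theta)$ has norm at least $N-\sqrt{2N}$ and there is no gap. We therefore pass to $\mathbb T^2$ and to matrices that push frequencies in different directions.

\section{Five matrices with a spectral gap}\label{sec:gap}

Let $\mathbb T^2=\mathbb R^2/\mathbb Z^2$, with Haar (Lebesgue) probability measure $\mu$. Let $|\cdot|$ denote the sup norm on $\mathbb R^2$ and also the induced operator norm, which is the maximal absolute row sum. For $\theta\in\mathbb T^2$ let $\|\theta\|$ be the least sup norm of a lift of $\theta$ to $\mathbb R^2$. Then $\|\theta+\theta'\|\le\|\theta\|+\|\theta'\|$, and $\|M\theta\|\le|M|\,\|\theta\|$ for an integer matrix $M$, since $M$ maps a lift of $\theta$ to a lift of $M\theta$. The characters $\chi_n(\theta)=e^{2\pi\sqrt{-1}\,n\cdot\theta}$, $n\in\mathbb Z^2$, form an orthonormal basis of $L^2(\mathbb T^2)$, and $\chi_n\circ M=\chi_{M^\top n}$. If $\det M\ne0$ then $M^\top n\ne0$ for $n\ne0$, so $\int\chi_n\circ M=\int\chi_n$ for all $n$, and $M$ preserves $\mu$. This applies in particular to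 multiplication by an integer $t\ne0$.

Let $\mathcal D=\{-6,-3,0,3,6\}$ be the set of \emph{digits}, and for $s\in\mathcal D$ put
\[
A_s=\begin{pmatrix}s&s^2+1\\1&s\end{pmatrix},\qquad M_s=100\,A_s^{\top}.
\]
The matrix $A_s$ acts on the ratio $\xi=n_1/n_2$ of a frequency $n=(n_1,n_2)$ by $\xi\mapsto s+\frac1{\xi+s}$. It therefore sends every ratio outside the interval $(-s-1,-s+1)$ into the interval $[s-1,s+1]$, and the spacing $3$ of the digits keeps these intervals apart. The factor $100$ does not change ratios; it makes $M_s$ expanding. Indeed $\det A_s=-1$ and $(A_s^\top)^{-1}=\begin{pmatrix}-s&1\\s^2+1&-s\end{pmatrix}$, and $s^2+1+|s|\le43$, so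
\begin{equation}\label{eq:norms}
|M_s|\le4300,\qquad|M_s^{-1}|\le0.43 .
\end{equation}

\begin{lemma}[spectral gap]\label{lem:gap}
Let $\mathcal Pf=\frac15\sum_{s\in\mathcal D}f\circ M_s$ for $f\in L^2(\mathbb T^2)$. Then $\int\mathcal Pf=\int f$, and $\|\mathcal Pg\|_2\le\frac2{\sqrt5}\|g\|_2$ whenever $\int g=0$.
\end{lemma}

\begin{proof}
The first claim is the invariance of $\mu$. The functions of mean zero have the orthonormal basis $(\chi_n)_{n\in Z}$, $Z=\mathbb Z^2\setminus\{0\}$, and $V_s:g\mapsto g\circ M_s$ is the isometry with $V_s\chi_n=\chi_{100A_sn}$. Define the cones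
\[
C^+_s=\{n\in Z:|n_1-sn_2|\le|n_2|\},\qquad C^-_s=\{n\in Z:|n_1+sn_2|<|n_2|\}.
\]
They have three properties.
\begin{itemize}
\item The $C^+_s$ are pairwise disjoint. If $n\in C^+_s\cap C^+_{s'}$ with $s\ne s'$, then $3|n_2|\le|s-s'|\,|n_2|\le2|n_2|$, so $n_2=0$, and then $n_1=0$, which is excluded.
\item The $C^-_s$ are pairwise disjoint. If $n\in C^-_s\cap C^-_{s'}$ with $s\ne s'$, then $3|n_2|\le|s-s'|\,|n_2|<2|n_2|$, which is absurd.
\item $100A_s(Z\setminus C^-_s)\subseteq C^+_s$. If $n'=A_sn$, then $n_2'=n_1+sn_2$ and $n_1'-sn_2'=n_2$. So $|n_2|\le|n_1+sn_2|$ says that $|n_1'-sn_2'|\le|n_2'|$, and $C^+_s$ is invariant under multiplication by $100$.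
\end{itemize}
Let $\int g=0$, and for each $s$ write $g=g_s'+g_s''$, where $g_s''$ is the part of $g$ with frequencies in $C^-_s$. The functions $V_sg_s'$ have frequencies in the disjoint cones $C_s^+$, so they are orthogonal and $\|\sum_sV_sg_s'\|_2^2=\sum_s\|g_s'\|_2^2\le5\|g\|_2^2$. The functions $g_s''$ are disjoint parts of $g$, so $\sum_s\|g''_s\|_2^2\le\|g\|_2^2$, and by the Cauchy--Schwarz inequality $\|\sum_sV_sg_s''\|_2\le\sum_s\|g_s''\|_2\le\sqrt5\,\|g\|_2$. Hence $\|\mathcal Pg\|_2\le\frac15\cdot2\sqrt5\,\|g\|_2$.
\end{proof}

With $k$ matrices in place of five the same argument gives the constant $2/\sqrt k$, which is less than $1$ from $k=5$ on.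

The gap now produces walks that avoid all the bad sets. A union bound is useless, since there are arbitrarily many rows and the probability of survival may tend to $0$. The quantity to control is instead how concentrated the survival probability is: its $L^2$ norm relative to its mean. One step of $\mathcal P$ flattens the function, and a flat function cannot have much of its mass on a set of small measure, whatever the shape of that set. We allow up to $h$ defects per row for use in Section~\ref{sec:class}.

\begin{lemma}[good walks]\label{lem:walk}
Let $h\ge1$ and $\varepsilon_h=\frac1{50\sqrt h}$. For each $j\in\mathbb Z$ let $\Delta_j$ be a set of at most $h$ nonzero integers. Then there are $\theta_j\in\mathbb T^2$ and $s_j\in\mathcal D$ $(j\in\mathbb Z)$ with $\theta_{j+1}=M_{s_j}\theta_j$ and $\|t\theta_j\|\ge\varepsilon_h$ for all $j$ and all $t\in\Delta_j$.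
\end{lemma}

\begin{proof}
Let $G_j=\{\theta:\|t\theta\|\ge\varepsilon_h\text{ for all }t\in\Delta_j\}$, a closed set. Multiplication by $t\ne0$ preserves $\mu$, and $\{\|\theta\|<\varepsilon_h\}$ is a square of area $(2\varepsilon_h)^2$, so $\mu(G_j^c)\le h(2\varepsilon_h)^2=0.0016$.

Fix $m\ge0$. Define $f_m=1_{G_m}$ and $f_j=1_{G_j}\cdot\mathcal Pf_{j+1}$ for $-m\le j<m$. Unfolding the recursion,
\begin{equation}\label{eq:unfold}
f_j(\theta)=5^{-(m-j)}\sum_{s_j,\dots,s_{m-1}\in\mathcal D}\ \prod_{k=j}^m1_{G_k}(\theta_k),\qquad\theta_j=\theta,\quad\theta_{k+1}=M_{s_k}\theta_k ,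
\end{equation}
so $f_j(\theta)$ is the probability that the random walk started at $\theta$ at time $j$ stays in the good sets up to time $m$. We claim that
\[
c_j:=\int f_j>0\qquad\text{and}\qquad\|f_j\|_2^2\le2c_j^2 .
\]
For $j=m$ we have $\|f_m\|_2^2=c_m\ge\frac12$, which gives both. Suppose the claim holds for $j+1$, and write $c=c_{j+1}$ and $g=f_{j+1}-c$. Then $\int g=0$ and $\|g\|_2^2=\|f_{j+1}\|_2^2-c^2\le c^2$. By Lemma~\ref{lem:gap}, $\mathcal Pf_{j+1}=c+\mathcal Pg$ with $\int\mathcal Pg=0$ and $\|\mathcal Pg\|_2^2\le\frac45c^2$. By the Cauchy--Schwarz inequality,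
\[
c_j=c-\int_{G_j^c}(c+\mathcal Pg)\ge c-c\,\mu(G_j^c)-\|\mathcal Pg\|_2\sqrt{\mu(G_j^c)}\ge c\,(1-0.0016-0.04)=0.9584\,c>0 .
\]
Also $\|f_j\|_2^2\le\|\mathcal Pf_{j+1}\|_2^2=c^2+\|\mathcal Pg\|_2^2\le1.8\,c^2$, and $1.8<2\,(0.9584)^2$, so $\|f_j\|_2^2\le2c_j^2$. This proves the claim; the room between $1.8$ and $2$ is exactly what the gap provides.

Since $c_{-m}>0$, there is a point where $f_{-m}>0$, and there some term of \eqref{eq:unfold} equals $1$. So the set $K_m$ of sequences $(\theta_j,s_j)_{j\in\mathbb Z}\in(\mathbb T^2\times\mathcal D)^{\mathbb Z}$ with $\theta_{j+1}=M_{s_j}\theta_j$ for $-m\le j<m$ and $\theta_j\in G_j$ for $|j|\le m$ is nonempty. The sets $K_m$ are closed and decreasing in a compact space, and any point of $\bigcap_mK_m$ proves the lemma.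
\end{proof}

\section{The hidden layer}\label{sec:hidden}

We now write the progressions $i\mapsto i\theta_j$ with finitely many symbols. Let $D\ge10^9$ be an integer, $\rho=\frac1{2D}$, and let $Q=(\frac1D\mathbb Z^2)/\mathbb Z^2$, a finite subset of $\mathbb T^2$ such that every point of $\mathbb T^2$ is within $\rho$ of $Q$. Let $\mathcal Y$ be the $\mathbb Z^2$-SFT of pairs $s\in\mathcal D^{\mathbb Z^2}$, $y\in Q^{\mathbb Z^2}$ such that for all $(i,j)$
\begin{itemize}
\item[(R1)] $s(i+1,j)=s(i,j)$, so that $s(i,j)=s_j$ depends only on the row;
\item[(R2)] $\|y(i,j+1)-M_{s(i,j)}\,y(i,j)\|\le4301\rho$;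
\item[(R3)] $\|y(i+1,j)-2y(i,j)+y(i-1,j)\|\le4\rho$.
\end{itemize}
The tolerances are those that rounding an exact solution to $Q$ produces. Two facts about $\mathcal Y$ are needed: every point of $\mathcal Y$ is close to exact progressions, and there are enough points to serve any prescribed defects.

\begin{lemma}[rigidity]\label{lem:rigid}
If $(s,y)\in\mathcal Y$, there are $v(i,j)\in\mathbb T^2$ and $\theta_j\in\mathbb T^2$ with $\|y(i,j)-v(i,j)\|\le3300\rho$ and $v(i,j)=v(0,j)+i\theta_j$ for all $i,j$.
\end{lemma}

\begin{proof}
First we correct each column of $y$ to an exact orbit. By (R2) there is $e(i,j)\in\mathbb R^2$ with $|e(i,j)|\le4301\rho$ that represents $y(i,j+1)-M_{s_j}y(i,j)$. We look for a bounded correction $u(i,j)\in\mathbb R^2$ with $u(i,j+1)=M_{s_j}u(i,j)+e(i,j)$. Solving for $u(i,j)$ and iterating leads to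
\[
u(i,j)=-\sum_{k\ge0}M_{s_j}^{-1}M_{s_{j+1}}^{-1}\cdots M_{s_{j+k}}^{-1}\,e(i,j+k).
\]
By \eqref{eq:norms} the series converges and $|u(i,j)|\le4301\rho\sum_{k\ge1}0.43^k=4301\rho\cdot\frac{0.43}{0.57}\le3300\rho$. Applying $M_{s_j}$ turns the term $k=0$ into $-e(i,j)$ and the remaining terms into $u(i,j+1)$, so the recursion holds. Put $v=y-u\bmod\mathbb Z^2$. Then $\|y-v\|\le3300\rho$ and
\[
v(i,j+1)=y(i,j+1)-e(i,j)-M_{s_j}u(i,j)=M_{s_j}y(i,j)-M_{s_j}u(i,j)=M_{s_j}v(i,j).
\]

Next we show that the rows of $v$ are progressions. Let $\delta(i,j)=v(i+1,j)-2v(i,j)+v(i-1,j)$. By (R1) the three columns involved use the same matrix, so $\delta(i,j+1)=M_{s_j}\delta(i,j)$. By (R3), $\|\delta(i,j)\|\le4\rho+4\cdot3300\rho=13204\rho=:\eta$, and $4301\eta<0.03$ because $D\ge10^9$. Let $\hat\delta(i,j)\in\mathbb R^2$ be a lift with $|\hat\delta(i,j)|\le\eta$. The vector $M_{s_j}\hat\delta(i,j)-\hat\delta(i,j+1)$ lies in $\mathbb Z^2$ and has sup norm at most $4300\eta+\eta<1$, so it is $0$. Hence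
\[
|\hat\delta(i,j)|=|M_{s_j}^{-1}\cdots M_{s_{j+k-1}}^{-1}\hat\delta(i,j+k)|\le0.43^k\eta\qquad\text{for all }k\ge1,
\]
and $\delta=0$. Thus $\theta_j:=v(i+1,j)-v(i,j)$ does not depend on $i$.
\end{proof}

\begin{lemma}[realization]\label{lem:real}
Let $h\ge1$, and for each $j\in\mathbb Z$ let $\Delta_j$ be a set of at most $h$ nonzero integers. Then there are $(s,y)\in\mathcal Y$ and $\theta_j\in\mathbb T^2$ with $\|y(i,j)-i\theta_j\|\le\rho$ for all $i,j$ and $\|t\theta_j\|\ge\varepsilon_h$ for all $j$ and $t\in\Delta_j$.
\end{lemma}

\begin{proof}
Take $\theta_j,s_j$ from Lemma~\ref{lem:walk}, put $s(i,j)=s_j$, and let $y(i,j)$ be a point of $Q$ within $\rho$ of $v(i,j):=i\theta_j$. Since $v(i,j+1)=M_{s_j}v(i,j)$, the quantity in (R2) is at most $\rho+|M_{s_j}|\rho\le4301\rho$. Since the second differences of $v$ in $i$ vanish, the quantity in (R3) is at most $\rho+2\rho+\rho$.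
\end{proof}

\section{The cover of the free stack}\label{sec:cover}

It remains to carry the values $y(a,j)$ and $y(b,j)$ along the row to the third $1$. This is done by a \emph{register} layer $r$ with values in the disjoint union $\{\varnothing\}\sqcup Q\sqcup Q^2\sqcup\{\mathrm{stop}\}$, whose four parts are called stages $0,1,2,3$; the value $r(i,j)$ describes the part of row $j$ strictly to the left of $i$. Let $\Sigma$ consist of all $(x,s,y,r)$ with $x\in\{0,1\}^{\mathbb Z^2}$ and $(s,y)\in\mathcal Y$ such that for all $(i,j)$:
\begin{itemize}
\item if $x(i,j)=0$, then $r(i+1,j)=r(i,j)$;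
\item if $x(i,j)=1$ and $r(i,j)=\varnothing$, then $r(i+1,j)=y(i,j)$;
\item if $x(i,j)=1$ and $r(i,j)=y_1\in Q$, then $r(i+1,j)=(y_1,y(i,j))$;
\item if $x(i,j)=1$ and $r(i,j)=(y_1,y_2)\in Q^2$, then $r(i+1,j)=\mathrm{stop}$ and the \emph{test} $\|y_1-2y_2+y(i,j)\|>13200\rho$ holds;
\item $x(i,j)=1$ and $r(i,j)=\mathrm{stop}$ do not both hold.
\end{itemize}
Each rule involves two adjacent cells, so $\Sigma$ is an SFT. Let $\Pi(x,s,y,r)=x$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We saw in Sections~\ref{sec:intro} and~\ref{sec:follower} that $X$ is a subshift and is not sofic. We show that $\Pi(\Sigma)=X^{\mathbb Z}$.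

\emph{Soundness: $\Pi(\Sigma)\subseteq X^{\mathbb Z}$.} Let $(x,s,y,r)\in\Sigma$ and fix a row $j$. Along the row the stage is constant at each $0$ and increases by one at each $1$, and it lies in $\{0,1,2,3\}$. So the row has at most three $1$s, and if it has fewer than three it is in $X$. Suppose it has three, at $a<b<c$. The stage at $a$ must be $0$, so $r(c,j)=(y(a,j),y(b,j))$ and the test reads $\|y(a,j)-2y(b,j)+y(c,j)\|>13200\rho$. With $v,\theta_j$ from Lemma~\ref{lem:rigid} we have $v(a,j)-2v(b,j)+v(c,j)=(a-2b+c)\theta_j$. If $a-2b+c=0$, then $\|y(a,j)-2y(b,j)+y(c,j)\|\le4\cdot3300\rho=13200\rho$, contradicting the test. So the row is in $X$.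

\emph{Completeness: $X^{\mathbb Z}\subseteq\Pi(\Sigma)$.} Let $x\in X^{\mathbb Z}$. Put $\Delta_j=\{a-2b+c\}$ if row $j$ has three $1$s, at $a<b<c$, and $\Delta_j=\emptyset$ otherwise. By the definition of $X$, $0\notin\Delta_j$. Take $(s,y)$ and $\theta_j$ from Lemma~\ref{lem:real} with $h=1$, $\varepsilon_1=\frac1{50}$. In each row let the register be $\varnothing$ up to the first $1$ (everywhere, if there is none) and then follow the rules. At a third $1$,
\[
\|y(a,j)-2y(b,j)+y(c,j)\|\ge\|(a-2b+c)\theta_j\|-4\rho\ge\tfrac1{50}-4\rho>13200\rho ,
\]
since $13204\rho<10^{-5}$. So the test holds, and $x\in\Pi(\Sigma)$.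
\end{proof}

\begin{remark}
Local rules cannot prevent a register from being in stage $1$ or $2$ all the way from $-\infty$, with arbitrary contents. Such a row has at most two $1$s, so it does no harm; this is where we use that $X$ constrains only the rows with the maximal number of $1$s. The test is one-sided: a large value proves that the defect is nonzero, but a small value proves nothing. Example~\ref{ex:notsofic} shows that no SFT cover can certify a zero defect in every row.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:d}]
The configurations on $\mathbb Z^d$ all of whose planes in the directions $\mathbf e_1,\mathbf e_2$ lie in $\Sigma$ form a $\mathbb Z^d$-SFT, with no constraint between different planes. Its image under the letter-to-letter map $\Pi$ is the set of configurations all of whose such planes lie in $\Pi(\Sigma)=X^{\mathbb Z}$, that is, all of whose $\mathbf e_1$-rows lie in $X$.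
\end{proof}

\section{Semilinear three-marker shifts}\label{sec:class}

A set $Z\subseteq\mathbb N$ is \emph{ultimately periodic} if there are a threshold $P\ge0$ and a period $N\ge1$ such that $p\in Z\Leftrightarrow p+N\in Z$ for all $p\ge P$; finite and cofinite sets are examples. A subset of $\mathbb N^2$ is \emph{recognizable} if it is a finite (possibly empty) union of products of two ultimately periodic sets. It is \emph{semilinear} if it is a finite union of sets of the form $\{w_0+n_1w_1+\dots+n_kw_k:n_1,\dots,n_k\in\mathbb N\}$ with $w_0,\dots,w_k\in\mathbb N^2$. We use two classical facts. By the theorem of Ginsburg and Spanier, the semilinear sets are the sets definable in Presburger arithmetic, the first-order theory of $(\mathbb N,+)$. By Presburger's quantifier elimination, every such set is a Boolean combination of half-planes $\{\alpha p+\beta q\ge\gamma\}$ and congruence conditions $\{\alpha p+\beta q\equiv\gamma\bmod N\}$ with integer coefficients.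

\begin{theorem}\label{thm:class}
Let $S\subseteq\mathbb N_{\ge1}^2$. Then $X_S$ is sofic if and only if $S$ is recognizable. If $S$ is semilinear, the following are equivalent:
\begin{itemize}
\item[(a)] $X_S^{\mathbb Z}$ is sofic;
\item[(b)] $\sup_n\varphi_n(X_S)<\infty$;
\item[(c)] $S=T\setminus\bigcup_{l=1}^h(\ell_l\cap U_l)$ with $h\ge0$, with $T,U_1,\dots,U_h$ recognizable, and with $\ell_l=\{(p,q):\alpha_lp-\beta_lq=\gamma_l\}$, where $\alpha_l,\beta_l\ge1$ and $\gamma_l$ are integers.
\end{itemize}
\end{theorem}

So stacking allows a finite automaton one new operation, namely to exclude finitely many lines of positive slope. The set $\{p\ne q\}$ has the form (c) with $T=U_1=\mathbb N_{\ge1}^2$ and $\ell_1=\{p=q\}$, whereas $\{p=q\}$ and $\{p<q\}$ fail (b) by Example~\ref{ex:notsofic}. The implication (a)$\Rightarrow$(b) is Theorem~\ref{thm:necessary}. The other parts are proved in the three subsections below; semilinearity is used only for (b)$\Rightarrow$(c).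

\subsection{Sofic implies recognizable}

Let $X_S$ be sofic, so that it has finitely many follower sets. Since $F(w0)=\{w':0w'\in F(w)\}$, and likewise for the letter $1$, the set $F(w0)$ depends only on $F(w)$. Hence for a fixed word $w$ such that $w0^k\in L(X_S)$ for all $k$, the sequence $k\mapsto F(w0^k)$ is an orbit of a self-map of a finite set, and so it is ultimately periodic. This applies to $w=1$ and to $w=10^{p-1}1$, since configurations with at most two $1$s lie in $X_S$. The section
\[
S_p=\{q\ge1:(p,q)\in S\}=\{q\ge1:1\in F(10^{p-1}10^{q-1})\}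
\]
is therefore ultimately periodic. It is also equal to $\{q\ge1:10^{q-1}1\in F(10^{p-1})\}$, so it depends only on $F(10^{p-1})$. Consequently there are finitely many distinct sections, and for each of them, say $Z$, the set $\{p:S_p=Z\}$ is ultimately periodic. Then $S$ is the finite union of the products $\{p:S_p=Z\}\times Z$.

\subsection{Registers with counters}

We prove (c)$\Rightarrow$(a), and, as the degenerate case, that $X_S$ is sofic for recognizable $S$. Two additions to Section~\ref{sec:cover} are needed: finite counters that decide membership in $T$ and $U_l$, and access to $\theta_j$ itself, to account for the constants $\gamma_l$. The second is available as $y(a+1,j)-y(a,j)$.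

Let $S$ be as in (c). Let $P$ and $N$ be a common threshold and a common period for all the ultimately periodic sets that occur in $T,U_1,\dots,U_h$. Put $K=\{0,\dots,P+N-1\}$ and define $\kappa:\mathbb N\to K$ by $\kappa(p)=p$ for $p<P$ and $\kappa(p)=P+((p-P)\bmod N)$ for $p\ge P$. Then $\kappa(p+1)=\kappa(p)^+$, where $k^+=k+1$ for $k<P+N-1$ and $(P+N-1)^+=P$, and there are sets $\overline T,\overline U_l\subseteq K^2$ such that $(p,q)\in T$ iff $(\kappa(p),\kappa(q))\in\overline T$, and likewise for $U_l$.

Assume first that $h\ge1$. Let $\Lambda=\max_l(2\alpha_l+2\beta_l+2|\gamma_l|)$ and choose $D\ge10^9$ so large that $3301\Lambda\rho<\varepsilon_h$. The register takes values in $\{\varnothing\}\sqcup(Q^2\times K)\sqcup(Q^3\times K^2)\sqcup\{\mathrm{stop}\}$, again called stages $0$ to $3$, and $r(i+1,j)$ is obtained from $r(i,j)$ as follows: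
\[
\begin{array}{l|l|l}
r(i,j)&x(i,j)=0&x(i,j)=1\\\hline
\varnothing&\varnothing&(y(i,j),\,y(i+1,j),\,\kappa(1))\\
(y_1,y_1',k)&(y_1,y_1',k^+)&(y_1,y_1',\,y(i,j),\,k,\,\kappa(1))\\
(y_1,y_1',y_2,k_1,k_2)&(y_1,y_1',y_2,k_1,k_2^+)&\mathrm{stop},\ \text{subject to the test}\\
\mathrm{stop}&\mathrm{stop}&\text{forbidden}
\end{array}
\]
The test requires that $(k_1,k_2)\in\overline T$ and that for each $l$ with $(k_1,k_2)\in\overline U_l$
\begin{equation}\label{eq:test}
\big\|\alpha_l(y_2-y_1)-\beta_l\big(y(i,j)-y_2\big)-\gamma_l(y_1'-y_1)\big\|>3300\Lambda\rho .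
\end{equation}
Together with $(s,y)\in\mathcal Y$ these local rules define an SFT, which we project to $x$.

Consider a row $j$ with $1$s at $a<b<c$ and register $\varnothing$ at $a$, and put $(p,q)=(b-a,c-b)$ and $t_l=\alpha_lp-\beta_lq-\gamma_l$. The table gives $r(c,j)=(y(a,j),y(a+1,j),y(b,j),\kappa(p),\kappa(q))$. If $y$ is replaced in the left side of \eqref{eq:test} by a progression $v(i,j)=v(0,j)+i\theta_j$, the point of $\mathbb T^2$ inside the norm becomes $\alpha_lp\theta_j-\beta_lq\theta_j-\gamma_l\theta_j=t_l\theta_j$, and if $\|y-v\|\le\delta_0$ everywhere then it moves by at most $\Lambda\delta_0$.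

\emph{Soundness.} Counting stages shows, as in Section~\ref{sec:cover}, that a row has at most three $1$s and that three $1$s force the register $\varnothing$ at $a$. The test gives $(p,q)\in T$. For $l$ with $(p,q)\in U_l$, take $v$ from Lemma~\ref{lem:rigid}, with $\delta_0=3300\rho$: if $t_l=0$, the left side of \eqref{eq:test} would be at most $3300\Lambda\rho$. So $t_l\ne0$, that is, $(p,q)\notin\ell_l$, and $(p,q)\in S$.

\emph{Completeness.} Let $x\in X_S^{\mathbb Z}$. For a row with three $1$s let $\Delta_j=\{t_l:(p,q)\in U_l\}$, which has at most $h$ elements and omits $0$ because $(p,q)\in S$; for the other rows let $\Delta_j=\emptyset$. Take $(s,y)$ and $\theta_j$ from Lemma~\ref{lem:real}, so that $\delta_0=\rho$, and start each register at $\varnothing$. At a third $1$ we have $(p,q)\in S\subseteq T$, and the left side of \eqref{eq:test} is at least $\varepsilon_h-\Lambda\rho>3300\Lambda\rho$.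

If $h=0$, so that $S=T$ is recognizable, delete the layers $s,y$ and the entries from $Q$ in the table. The test reduces to $(k_1,k_2)\in\overline T$, the rules involve one row only, and the same two arguments show that they define a one-dimensional SFT cover of $X_S$. Then $X_S^{\mathbb Z}$ is sofic as well. This completes the proof of the first sentence of Theorem~\ref{thm:class} and of (c)$\Rightarrow$(a).

\subsection{Bounded fooling sets force the form (c)}

Let $S$ be semilinear and assume (b). By Lemma~\ref{lem:fool} the fooling sets of $S$ have bounded size, and this is all we use. After the congruences are removed, $S$ looks, far from the axes, like a fan: finitely many rays of rational slope, sectors between them on which membership is constant, and bounded strips along the rays in which membership is constant on lines parallel to the ray. Widely spaced points on such a line form a fooling set unless both neighboring sectors belong to the set. This rules out everything except missing lines in a full background.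

\emph{Removing the congruences.} Write $S$ as a Boolean combination of half-planes and congruence conditions, and let $N$ be a common modulus. For $r=(r_1,r_2)$ with $1\le r_1,r_2\le N$ let $\psi_r(p,q)=(Np+r_1,Nq+r_2)$; the images $\psi_r(\mathbb N^2)$ partition $\mathbb N_{\ge1}^2$. On each image the congruence conditions are constant, and $\psi_r^{-1}$ of a half-plane is a half-plane with integer coefficients. So $H_r=\psi_r^{-1}(S)\subseteq\mathbb N^2$ is a Boolean combination of half-planes. Since $\psi_r$ acts on each coordinate separately, it maps fooling sets of $H_r$ to fooling sets of $S$, so these have bounded size. Suppose each $H_r$ has the form $T_r\setminus\bigcup_l(\ell_{r,l}\cap U_{r,l})$ as in (c). The map $p\mapsto Np+r_1$ sends ultimately periodic sets to ultimately periodic sets, so $\psi_r$ preserves recognizability. For $\ell=\{\alpha p-\beta q=\gamma\}$ and $U\subseteq\mathbb N^2$ we have $\psi_r(\ell\cap U)=\ell'\cap\psi_r(U)$ with $\ell'=\{\alpha p-\beta q=N\gamma+\alpha r_1-\beta r_2\}$. As the images of the $\psi_r$ are disjoint,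
\[
S=\bigcup_r\psi_r(T_r)\ \setminus\ \bigcup_{r,l}\big(\ell'_{r,l}\cap\psi_r(U_{r,l})\big),
\]
which is the form (c). It is therefore enough to treat one set $H=H_r$.

\emph{Near the axes.} For fixed $p$, each half-plane cuts out a finite or cofinite set of $q\in\mathbb N$, hence so does $H$; the same holds with $p$ and $q$ exchanged. Writing $H\setminus[P,\infty)^2$ as the union of the sets $\{p\}\times\{q:(p,q)\in H\}$ with $p<P$ and $\{p:(p,q)\in H\}\times\{q\}$ with $q<P$, we see that
\begin{equation}\label{eq:axes}
H\setminus[P,\infty)^2\ \text{ is recognizable for every }P.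
\end{equation}

\emph{Far from the axes.} A half-plane $\{\alpha p+\beta q\ge\gamma\}$ with $\alpha\beta\ge0$ either contains $[P_0,\infty)^2$ or is disjoint from it when $P_0$ is large: it contains it if $\alpha+\beta>0$, misses it if $\alpha+\beta<0$, and is everything or nothing if $\alpha=\beta=0$. Fix $P_0\ge1$ that works for all such half-planes in the description of $H$. A half-plane with $\alpha\beta<0$ is, up to complement, of the form $\{\alpha p-\beta q\ge\gamma\}$ with $\alpha,\beta\ge1$, because $-\alpha p+\beta q\ge\gamma$ is the negation of $\alpha p-\beta q\ge1-\gamma$; dividing by the greatest common divisor and rounding $\gamma$ up, we may assume $\gcd(\alpha,\beta)=1$. Let $(\alpha_l,\beta_l)$, $1\le l\le k$, be the distinct coprime pairs that occur ($k=0$ is allowed), ordered so that the slopes $\alpha_l/\beta_l$ strictly increase. Put $\lambda_l(p,q)=\alpha_lp-\beta_lq$, let $\Gamma\ge1$ be an integer exceeding all the $|\gamma|$ that occur, and let $\langle c\rangle=\max(-\Gamma,\min(c,\Gamma))$. For $|\gamma|<\Gamma$ we have $c\ge\gamma$ iff $\langle c\rangle\ge\gamma$, so there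 is a function $\Phi$ with values in $\{0,1\}$ such that
\[
1_H(p,q)=\Phi\big(\langle\lambda_1(p,q)\rangle,\dots,\langle\lambda_k(p,q)\rangle\big)\qquad\text{for }p,q\ge P_0 .
\]
Define the sector values $b_\nu$ $(0\le\nu\le k)$ and the line values $g_l(c)$ $(1\le l\le k,\ c\in\mathbb Z)$ by
\[
b_\nu=\Phi(\underbrace{-\Gamma,\dots,-\Gamma}_{\nu},\Gamma,\dots,\Gamma),\qquad g_l(c)=\Phi(\underbrace{-\Gamma,\dots,-\Gamma}_{l-1},\langle c\rangle,\Gamma,\dots,\Gamma),
\]
so that $g_l(c)=b_{l-1}$ for $c\ge\Gamma$ and $g_l(c)=b_l$ for $c\le-\Gamma$. These values describe $H$ as follows.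
\begin{itemize}
\item[(H1)] If $p,q\ge P_0$ and $|\lambda_l(p,q)|\ge\Gamma$ for all $l$, then $1_H(p,q)=b_\nu$ for some $\nu$. Indeed $\lambda_l<0$ iff $q/p>\alpha_l/\beta_l$, so the indices with $\lambda_l<0$ are $1,\dots,\nu$ for some $\nu$.
\item[(H2)] For each $c\in\mathbb Z$ there is $P(c)$ such that $1_H(p,q)=g_l(c)$ whenever $p\ge P(c)$ and $\lambda_l(p,q)=c$, for every $l$. Indeed, substituting $\beta_lq=\alpha_lp-c$ gives $\beta_l\lambda_{l'}(p,q)=(\alpha_{l'}\beta_l-\alpha_l\beta_{l'})\,p+\beta_{l'}c$, where the coefficient of $p$ is negative for $l'<l$ and positive for $l'>l$. So for large $p$ we have $\lambda_{l'}\le-\Gamma$ for $l'<l$, $\lambda_{l'}\ge\Gamma$ for $l'>l$, and $p,q\ge P_0$.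
\end{itemize}

\emph{Fooling sets along a line.} We claim:
\begin{equation}\label{eq:claim}
\text{if }b_{l-1}=0\text{ or }b_l=0,\text{ then }g_l(c)=0\text{ for all }|c|\le\Gamma .
\end{equation}
Suppose instead that $g_l(c)=1$ for some $|c|\le\Gamma$, and fix $N'\ge1$. Since $\gcd(\alpha_l,\beta_l)=1$, the equation $\lambda_l(p_0,q_0)=c$ has an integer solution, and adding multiples of $(\beta_l,\alpha_l)$ gives solutions with both coordinates as large as we like. Put $(p_i,q_i)=(p_0+2\Gamma i\beta_l,\;q_0+2\Gamma i\alpha_l)$ for $1\le i\le N'$. Then
\[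
\lambda_l(p_i,q_{i'})=c+2\Gamma\alpha_l\beta_l\,(i-i'),
\]
which is $c$ for $i=i'$, at least $\Gamma$ for $i>i'$, and at most $-\Gamma$ for $i<i'$. These finitely many values do not depend on $(p_0,q_0)$, so we may take $p_0\ge P(c')$ for each such value $c'$. By (H2), $1_H(p_i,q_{i'})$ equals $1$ for $i=i'$, equals $b_{l-1}$ for $i>i'$, and equals $b_l$ for $i<i'$. As one of $b_{l-1},b_l$ is $0$, we have a fooling set of size $N'$ for $H$, with $N'$ arbitrary. This contradiction proves \eqref{eq:claim}.

Taking $c=\Gamma$ and $c=-\Gamma$ in \eqref{eq:claim} shows that if one of $b_{l-1},b_l$ vanishes then both do. So all $b_\nu$ have one value $b$.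

\emph{Conclusion.} Let $P'$ be the maximum of $P_0$ and the $P(c)$ with $|c|\le\Gamma$, and let $U=[P',\infty)^2$, a recognizable set. For $(p,q)\in U$, either $|\lambda_l(p,q)|>\Gamma$ for all $l$, and $1_H(p,q)=b$ by (H1), or $|\lambda_l(p,q)|\le\Gamma$ for some $l$, and $1_H(p,q)=g_l(\lambda_l(p,q))$ for each such $l$ by (H2). If $b=0$, then \eqref{eq:claim} gives $H\cap U=\emptyset$, and $H$ is recognizable by \eqref{eq:axes}; this is the form (c) with $h=0$. If $b=1$, then $U\setminus H=U\cap\mathcal L$, where $\mathcal L$ is the union of the finitely many lines $\{\lambda_l=c\}$ with $|c|\le\Gamma$ and $g_l(c)=0$. The set $T=(H\setminus U)\cup U$ is recognizable by \eqref{eq:axes}, and $H=T\setminus(\mathcal L\cap U)$, which is the form (c). This proves (b)$\Rightarrow$(c) and completes the proof of Theorem~\ref{thm:class}. \qed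

\begin{thebibliography}{9}

\bibitem{subdynamics}
\emph{(Projective) Subdynamics Of Multidimensional Subshifts, Part I.},
\texttt{https://www.lri.fr/\textasciitilde aubrun/exposes/SubTile\_Aubrun\_I.pdf}

\end{thebibliography}
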